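# Marked swaps: weak local cause, weak global cause and weak ST-equivalence are undecidable once divergence is allowed

## 1. A swap that leaves a mark

Take two visible actions $k$ and $x$, write $\bar k$ for the complement of $k$, and put
$$C=k.0,\qquad E=k.0+x.0 .$$
Call $C$ a token and $E$ a mark: a mark is a token that can also do $x$. Now take two process variables $X$ and $Y$, which I call controls, with equations
$$X=\tau.0+\tau.S^X+\tau.S^Y+\cdots,\qquad Y=\tau.0+\tau.S^X+\tau.S^Y+\cdots,\qquad S^X=\bar k.(X\parallel E),\quad S^Y=\bar k.(Y\parallel E),$$
where the dots are further summands, different in the two equations. I write parallel products as juxtaposition, so $XC^n$ is $X$ in parallel with $n$ tokens; think of $n$ as the content of a counter. Compare $XC^n$ with $YC^n$ in the usual game: an attacker makes a move on one side, a defender must copy it on the other, with silent steps for free.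

Suppose the attacker fires a token on the left, $XC^n\xrightarrow{k}XC^{n-1}$. The defender can answer
$$YC^n\xrightarrow{\tau}S^XC^n\xrightarrow{\tau}XEC^{n-1}\xrightarrow{k}XC^{n-1},$$
where the second step is a communication with a token and the last one is performed by the mark. Both sides are now the same term, and the attacker has lost. So firing a token is a worthless attack.

Suppose instead that the defender wants to turn $Y$ into $X$ although nobody has fired a token. The swap gives $XEC^{n-1}$: the right number of tokens, but one of them is a mark. The summand $\tau.0$ lets a control vanish, and then $EC^{n-1}$ can do $x$ while $C^n$ cannot. The mark cannot be laundered by another swap, since a swap that consumes a mark puts a new one in its place. So the swap is free exactly when the attacker has just removed a token, and it leaves permanent evidence otherwise.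

This is a device for protecting counters. In CCS without restriction nothing can be hidden: if counters are stored as tokens in parallel, anybody may fire a token and so decrement a counter. The marked swap makes this pointless. With it we shall encode computations into the following question. *Given two processes of CCS without restriction, which are allowed to diverge, can an algorithm decide whether they are equivalent, where equivalence ignores silent steps but takes into account which actions cause which, or which actions overlap in time?* We shall show that the answer is no for three standard ways of making this precise.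

## 2. Processes, causes, started actions, and the statement

**Processes.** Fix a set $Act$ of visible actions with a complementation $a\mapsto\bar a$, $\bar{\bar a}=a$, and a silent action $\tau\notin Act$. Terms are
$$t::=0\mid X\mid \mu.t\mid t+t\mid t\parallel t,\qquad \mu\in Act\cup\{\tau\},$$
with variables defined by a finite system of equations $X\stackrel{def}{=}t_X$. The system is guarded: every variable occurrence in each $t_X$ lies under a prefix $\mu.(\cdot)$. The interleaving transitions are those of CCS: $\mu.t\xrightarrow{\mu}t$; $+$ and $\parallel$ as usual; $X$ behaves as $t_X$; and if $t\xrightarrow{a}t'$ and $u\xrightarrow{\bar a}u'$ then $t\parallel u\xrightarrow{\tau}t'\parallel u'$. This is a simple extension of Basic Parallel Processes (BPP): parallel components may also synchronize. We write $\Rightarrow$ for $\xrightarrow{\tau}{}^{*}$.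

**h-convergence.** A process is h-convergent if no process reachable from it can perform an infinite sequence of $\tau$-transitions. For example $a.0\parallel\bar a.0$ is h-convergent, while $G=\tau.(G\parallel k.0)$ is not: it can emit tokens forever.

**Weak bisimilarity.** $\approx$ is the usual weak interleaving bisimilarity: a move $\xrightarrow{a}$ is answered by $\Rightarrow\xrightarrow{a}\Rightarrow$, a move $\xrightarrow{\tau}$ by $\Rightarrow$. As usual, here and in the three equivalences below, weak moves are then also answered by weak moves (answer one step at a time).

**Cause semantics.** Let $\mathcal C$ be a countable set of causes. $BPP_l$ adds terms $K::P$ with $K\subseteq\mathcal C$ finite; a plain term is a term with no causes. Visible transitions are $P\xrightarrow{a}_{\Gamma,l}P'$, where $\Gamma$ is the finite set of causes of the action and $l$ is a fresh cause, not occurring in $P$. For *local causes* (Kiehn) the rules are: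

- $a.P\xrightarrow{a}_{\emptyset,l}\{l\}::P$;
- if $P\xrightarrow{a}_{\Gamma,l}P'$ then $K::P\xrightarrow{a}_{K\cup\Gamma,l}K::P'$;
- $+$, $\parallel$ and variables as usual, with $l$ fresh for the whole term;
- $\tau.P\xrightarrow{\tau}P$, and $\tau$-moves pass through $K::\cdot$ unchanged;
- if $P\xrightarrow{a}_{\Gamma,l}P'$ and $Q\xrightarrow{\bar a}_{\Delta,k}Q'$ then $P\parallel Q\xrightarrow{\tau}P'[l\mapsto\emptyset]\parallel Q'[k\mapsto\emptyset]$.

For *global causes* only the last rule changes: the causes are exchanged, $P\parallel Q\xrightarrow{\tau}P'[l\mapsto\Delta]\parallel Q'[k\mapsto\Gamma]$.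

Two small examples. The processes $a.0\parallel b.0$ and $a.b.0+b.a.0$ are interleaving bisimilar, but after $a$ with cause $l$ the first is $\{l\}::0\parallel b.0$ and does $b$ with cause set $\emptyset$, while the second, having chosen $a.b.0$, is $\{l\}::b.0$ and does $b$ with cause set $\{l\}$. For local against global, let $a.c.0\parallel\bar c.b.0$ do $a$ with cause $l$, giving $\{l\}::c.0\parallel\bar c.b.0$, and then communicate. Here $\Gamma=\{l\}$ and $\Delta=\emptyset$. Locally the right component becomes $\emptyset::b.0$ and $b$ has cause set $\emptyset$; globally it becomes $\{l\}::b.0$ and $b$ has cause set $\{l\}$.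

A (strong) cause bisimulation, in either semantics, is a symmetric relation $R$ such that for $(P,Q)\in R$: if $P\xrightarrow{a}_{\Gamma,l}P'$ with $l$ fresh for $P$ and $Q$, then $Q\xrightarrow{a}_{\Gamma,l}Q'$ with $(P',Q')\in R$ (same $a$, $\Gamma$, $l$); and if $P\xrightarrow{\tau}P'$ then $Q\xrightarrow{\tau}Q'$ with $(P',Q')\in R$. In the weak versions $Q$ answers $\xrightarrow{a}_{\Gamma,l}$ by $\Rightarrow\xrightarrow{a}_{\Gamma,l}\Rightarrow$ and $\xrightarrow{\tau}$ by $\Rightarrow$. This gives weak local cause equivalence $\approx_{lc}$ and weak global cause equivalence $\approx_{gc}$.

**ST-semantics** (van Glabbeek–Vaandrager, Aceto–Hennessy). States are $P::=t\mid F(a_l).t\mid P\parallel P$, with $t$ a term, $a\in Act$, each index $l$ occurring at most once. $F(a_l)$ is an action $a$ that has started and not finished. Transitions: $a.t\xrightarrow{a^+_l}F(a_l).t$ for $l$ fresh; $F(a_l).t\xrightarrow{a^-_l}t$; $\tau$-moves and communications as in CCS; moves propagate through $+$ and $\parallel$ as usual. An ST-bisimulation is a symmetric relation in which every move $a_l^+$ ($l$ fresh for both sides), $a_l^-$, $\tau$ is matched by a move with the same label, including the index.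 Weak ST-equivalence $\approx_{ST}$ allows $\tau$-moves before and after the matching move, and a $\tau$-move is matched by $\Rightarrow$. For example $a.0\parallel a.0$ and $a.a.0$ are interleaving bisimilar, but only the first can perform two starts $a^+_l,a^+_{l'}$ in a row.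

**The problem.** We may use as known: (a) h-convergence is decidable; (b) the strong versions of the three equivalences are decidable on $BPP_l$; (c) the three weak equivalences are decidable on h-convergent $BPP_l$ processes. The report "On the Decidability of Non-Interleaving Process Equivalences" (https://www.sussex.ac.uk/informatics/cogslib/reports/compsci/cs091994.pdf) points out that the decidability results for the weak equivalences apply only to processes which can never diverge, and that for arbitrary BPP processes these problems are still open, as it is for weak bisimulation equivalence. The task is to decide, for each of $\approx_{lc},\approx_{gc},\approx_{ST}$, whether it is decidable on arbitrary processes of the class above, the input being two plain terms with a finite guarded system. The proof below uses neither (a), (b) nor (c). We assume, as is standard, that $Act$ contains 12 names which together with their complements are pairwise distinct.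

**Theorem 1 (Main Theorem).** There is a computable map sending a deterministic two-counter machine $M$ (started with zero counters) to a finite guarded system with two distinguished variables $X_0,Y_0$ such that

- if $M$ halts, then $X_0\approx_{lc}Y_0$, $X_0\approx_{gc}Y_0$ and $X_0\approx_{ST}Y_0$;
- if $M$ does not halt, then $X_0\not\approx Y_0$.

**Corollary 2.** Every relation $\sim$ on plain terms with $\approx_{lc}\cap\approx_{gc}\cap\approx_{ST}\ \subseteq\ \sim\ \subseteq\ \approx$ is undecidable. More precisely, the problem "$X_0\sim Y_0$?" is $\Sigma^0_1$-hard, so its complement is not recursively enumerable. This covers $\approx_{lc},\approx_{gc},\approx_{ST}$, and also $\approx$ on this class.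

So all three problems are undecidable, and the h-convergence hypothesis in (c) cannot be dropped for any of the three. The proof uses synchronization; nothing is claimed about BPP without communication.

## 3. Structural congruence, and erasing causes and indices

This section lets us compute in all semantics with multisets of parallel components, and shows that each of the three equivalences is contained in $\approx$.

**Step 1: cause transitions without substitution.** The purpose is to remove freshness from the rules. For finite $\Lambda\subseteq\mathcal C$ define $P\overset{a}{\mapsto}_{\Gamma,\Lambda}P'$ by the rules for visible cause transitions, but with prefix rule $a.P\overset{a}{\mapsto}_{\emptyset,\Lambda}\Lambda::P$ and no freshness condition. By induction on derivations, for $l$ not occurring in $P$, we have $P\xrightarrow{a}_{\Gamma,l}P'$ iff $P\overset{a}{\mapsto}_{\Gamma,\{l\}}P'$; moreover $l$ then occurs in $P'$ only in the one annotation $\{l\}$ created at the prefix. Hence $P\overset{a}{\mapsto}_{\Gamma,\Lambda}P''$ iff $P''=P'[l\mapsto\Lambda]$ for some $P'$ with $P\xrightarrow{a}_{\Gamma,l}P'$. The communication rule now reads: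
$$P\overset{a}{\mapsto}_{\Gamma,\Lambda}P'',\quad Q\overset{\bar a}{\mapsto}_{\Delta,\Lambda'}Q''\quad\text{imply}\quad P\parallel Q\xrightarrow{\tau}P''\parallel Q'',\qquad(1)$$
with $\Lambda=\Lambda'=\emptyset$ for local causes, and $\Lambda=\Delta$, $\Lambda'=\Gamma$ for global causes. In particular a $\tau$-move introduces no cause that does not already occur in the term.

**Step 2: structural congruence.** The purpose is to treat parallel products as multisets. For the cause semantics let $\equiv$ be the least equivalence closed under $\parallel$ and $K::\cdot$ that contains associativity and commutativity of $\parallel$, $P\parallel0\equiv P$, $K::0\equiv0$ and $\emptyset::P\equiv P$. For ST-states and for interleaving semantics let $\equiv$ be generated by associativity, commutativity and $P\parallel0\equiv P$, closed under $\parallel$. On ST-states we also use the CCS transitions $\xrightarrow{\mu}$, extended by the usual rules, where $F(a_l).t$ has no such transition.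

**Lemma 3.** If $P\equiv Q$ and $P$ makes a move ($\overset{a}{\mapsto}_{\Gamma,\Lambda}$ or $\xrightarrow{\tau}$; respectively $a_l^{\pm}$, $a$, $\tau$) to $P'$, then $Q$ makes a move with the same label to some $Q'\equiv P'$.

**Proof.** We use induction on the generation of $P\equiv Q$; checking each axiom in both directions makes reflexivity, symmetry and transitivity immediate. For associativity and commutativity: a move is a move of one component or a communication of two, and it can be made with the same data ($\Gamma,\Lambda$, respectively $\Gamma,\Delta$) after regrouping. For $P\parallel0\equiv P$ and $K::0\equiv 0$: $0$ and $K::0$ have no moves. For $\emptyset::P\equiv P$: $P\overset{a}{\mapsto}_{\Gamma,\Lambda}P'$ corresponds to $\emptyset::P\overset{a}{\mapsto}_{\emptyset\cup\Gamma,\Lambda}\emptyset::P'\equiv P'$, and similarly for $\tau$. For a context $\cdot\parallel R$: a move of $P\parallel R$ is a move of $P$ (use the hypothesis), a move of $R$ (trivial), or a communication; in the last case the hypothesis is applied to $P\overset{a}{\mapsto}_{\Gamma,\Lambda}P'$ (or $P\xrightarrow{a}P'$) with the same $\Gamma,\Lambda$, so the part of $R$ is unchanged. For a context $K::\cdot$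 the claim is immediate. $\square$

**Step 3: bisimulations up to $\equiv$.** The purpose is to check bisimulations on convenient representatives only. Let $R_0$ be a symmetric relation such that for $(P_0,Q_0)\in R_0$ every move of $P_0$ is weakly answered by $Q_0$, with resulting pair in ${\equiv}R_0{\equiv}$; in the cause cases the visible moves to be answered are $P_0\overset{a}{\mapsto}_{\Gamma,\{l\}}P_0'$ for every $l$, by $\Rightarrow\overset{a}{\mapsto}_{\Gamma,\{l\}}\Rightarrow$. Then $R={\equiv}R_0{\equiv}$ is a weak bisimulation of the respective kind. Indeed, let $P\equiv P_0\,R_0\,Q_0\equiv Q$ and let $P$ move. By Lemma 3, $P_0$ moves with the same label, $Q_0$ answers, and by Lemma 3 again, step by step, $Q$ makes the same weak move, all up to $\equiv$. In the cause cases let $l$ be fresh for $P$ and $Q$. Since $\tau$-moves introduce no new cause, $l$ is still fresh after the $\tau$-moves of $Q$, so its step $\overset{a}{\mapsto}_{\Gamma,\{l\}}$ is a genuine $\xrightarrow{a}_{\Gamma,l}$ by Step 1. In the ST case $\equiv$ does not change the set of indices, and freshness is kept as well.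

**Lemma 4.** $\approx_{lc},\approx_{gc},\approx_{ST}\ \subseteq\ \approx$ on plain terms.

**Proof, causes.** Let $|P|$ erase all annotations. By induction on derivations, $P\xrightarrow{a}_{\Gamma,l}P'$ implies $|P|\xrightarrow{a}|P'|$; conversely, if $|P|\xrightarrow{a}p$ then for every fresh $l$ there are $\Gamma,P'$ with $P\xrightarrow{a}_{\Gamma,l}P'$ and $|P'|=p$. The same holds for $\tau$, because substitutions on causes do not affect erasure. Now let $P,Q$ be weakly cause equivalent and $|P|\xrightarrow{a}p$. Choose $l$ fresh for both, lift the move to $P\xrightarrow{a}_{\Gamma,l}P'$, let $Q$ answer by $Q\Rightarrow\xrightarrow{a}_{\Gamma,l}\Rightarrow Q'$, and erase: $|Q|\Rightarrow\xrightarrow{a}\Rightarrow|Q'|$. The case of $\tau$ is the same. So $\{(|P|,|Q|):P,Q\text{ weakly cause equivalent}\}$ is a weak bisimulation.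

**Proof, ST.** The difficulty is that an answer to "start $a$, finish $a$" may have silent steps between start and finish. The following statement moves them to the front: if $U\xrightarrow{a_l^+}U_1\xrightarrow{\mu}U_2$ with $\mu\in Act\cup\{\tau\}$, then
$$U\xrightarrow{\mu}U'\xrightarrow{a_l^+}U_2\ \text{ for some }U'.\qquad(2)$$
We prove (2) by induction on the derivation of the first move. For a prefix, $U_1=F(a_l).t$ has no $\mu$-move. For sums and variables apply the induction hypothesis to the summand or the body. Let $U=V\parallel W$ with $V\xrightarrow{a_l^+}V_1$ (or symmetrically). If the $\mu$-move is a move of $V_1$, use induction; if it is a move of $W$, the two moves commute; if it is a communication $V_1\xrightarrow{b}V_2$, $W\xrightarrow{\bar b}W_2$, then induction gives $V\xrightarrow{b}V'\xrightarrow{a_l^+}V_2$, so $U\xrightarrow{\tau}V'\parallel W_2\xrightarrow{a_l^+}V_2\parallel W_2$.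

Also, for $l$ fresh, $U\xrightarrow{a}U_2$ iff $U\xrightarrow{a_l^+}\xrightarrow{a_l^-}U_2$, by induction on derivations: since $l$ is fresh, $a_l^-$ can only finish the action just started.

Let $P\approx_{ST}Q$ be plain and $P\xrightarrow{a}P'$. Then $P\xrightarrow{a_l^+}\xrightarrow{a_l^-}P'$ with $l$ fresh, so $Q\Rightarrow\xrightarrow{a_l^+}\Rightarrow\xrightarrow{a_l^-}\Rightarrow Q'$ with $P'\approx_{ST}Q'$, and $Q'$ is plain because the only started action has been finished. By (2), applied repeatedly, the silent steps between start and finish can be moved before the start, so $Q\Rightarrow\xrightarrow{a}\Rightarrow Q'$. For $\tau$-moves there is nothing to show. So $\approx_{ST}$ restricted to plain terms is a weak bisimulation. $\square$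

## 4. Reset programs and their infinite runs

**Definition.** A *reset program* has counters $1,\dots,m$ with $m\ge2$, a finite state set $Q$, a start state $q_0$, and exactly one instruction per state $q$, acting on the counter vector $\gamma\in\mathbb N^m$:

- $\mathrm{inc}_i\to q'$: $\gamma\mapsto\gamma+e_i$;
- $\mathrm{dec}_i\to q'$: requires $\gamma_i\ge1$ (otherwise the run is stuck), $\gamma\mapsto\gamma-e_i$;
- $\mathrm{res}_i\to q'$: $\gamma\mapsto\gamma[i:=0]$;
- $\mathrm{choice}(q_1,q_2)$: go to $q_1$ or $q_2$, $\gamma$ unchanged.

Let $W=\{(q,\gamma):\text{there is an infinite run from }(q,\gamma)\}$.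

For example, if $q:\mathrm{dec}_1\to q'$ and $q':\mathrm{inc}_1\to q$, then $(q,\gamma)\in W$ iff $\gamma_1\ge1$, and $(q',\gamma)\in W$ always. If $q:\mathrm{res}_1\to q'$ and $q':\mathrm{dec}_1\to q$, then $W=\emptyset$: every run reaches $q'$ with counter $1$ empty after at most two steps.

There is no zero test, and $W$ is upward closed in $\gamma$: the same instructions and choices remain possible with larger counters. Still, asking for *some* initial value of one counter from which an infinite run exists is as hard as the halting problem. The trick is that a reset of a nonempty counter loses tokens forever, and an infinite run of a token-conserving program can afford only finitely many losses.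

**Lemma 5.** From a two-counter machine $M$ one can compute a reset program with $m=4$ such that $M$ halts iff $(q_0,ne_1)\in W$ for some $n$.

**Proof.** The counters are $r$ (number 1, a reserve), $c_1,c_2$ (those of $M$) and $s$ (a step count). To simulate a non-halting instruction of $M$, first do $\mathrm{dec}_r;\mathrm{inc}_s$. Then, for "$c_h{+}{+}$, goto $\ell'$", do $\mathrm{dec}_r;\mathrm{inc}_{c_h}$ and go to $\ell'$. For "if $c_h=0$ goto $\ell'$ else $c_h{-}{-}$, goto $\ell''$", do a choice between [$\mathrm{res}_{c_h}$; goto $\ell'$] and [$\mathrm{dec}_{c_h};\mathrm{inc}_r$; goto $\ell''$]. At the halting instruction run the *restart routine*: for $u=s,c_1,c_2$ in turn, loop a choice between [$\mathrm{dec}_u;\mathrm{inc}_r$; loop] and [$\mathrm{res}_u$; leave the loop]; then go to the first instruction $\ell_1$ of $M$. The start state $q_0$ is the entry of $\ell_1$.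

*If $M$ halts after $T$ steps*, take $n=2T$ and always choose truthfully; in the restart routine leave a loop exactly when $u=0$. Then no reset loses tokens, so between simulated instructions the total is $2T$. After $t<T$ steps of a round, $s=t$ and $c_1+c_2\le t$, so $r\ge2T-2t\ge2$, and neither of the at most two $\mathrm{dec}_r$ of the next instruction is stuck. The restart routine restores $r=2T$ and zeros elsewhere. So the run is infinite.

*Conversely*, take an infinite run from $(q_0,ne_1)$. Every $\mathrm{dec}$ is immediately followed by its matching $\mathrm{inc}$. The token total, plus $1$ between a $\mathrm{dec}$ and its matching $\mathrm{inc}$, never increases, and a $\mathrm{res}_i$ lowers it by the current value of counter $i$. So from some point on every $\mathrm{res}$ meets a zero counter; consider this tail. Each simulated instruction increases $s$, which is bounded by the total and decreases only in the restart routine; so the routine is entered infinitely often. Each of its loops terminates, since each iteration decreases $u$. Hence the routine is completed infinitely often. After a completion lying entirely in the tail, $s=c_1=c_2=0$, because each loop was left by a reset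 that met a zero counter. From then on the zero branch is taken only when $c_h=0$, and the other branch only when $c_h\ge1$. So the run performs the real computation of $M$ from its initial configuration. Since the routine is reached again, $M$ halts. $\square$

The plan is now: encode $\gamma$ as a pool of tokens, with two controls $X_q,Y_q$ for each state $q$, so that $X_q\gamma\approx Y_q\gamma$ holds iff $(q,\gamma)\in W$. "Iff there is an infinite run" fits bisimilarity: the defender must survive forever.

## 5. Three ways to store a counter, two of which fail

**Testing for zero directly.** The first thing to try is to simulate $M$ itself, with a summand that can be used only when a counter is empty. There is none: if $s\xrightarrow{\mu}s'$ then $s\parallel C\xrightarrow{\mu}s'\parallel C$, so whatever can be done with a given pool can be done with a larger one. This is why we use resets, and let Lemma 5 deal with zero.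

**Unprotected tokens.** Next, try to simulate a decrement without any swaps. A natural way to make the *defender* prove that the counter is nonempty is
$$X=\tau.0+\tau.(MA)+\tau.K,\qquad Y=\tau.0+\tau.K,\qquad K=\bar k.(NA),\qquad A=a.0,\quad C=k.0,$$
where $\bar a$ occurs nowhere. The attacker plays $X\to MA$; the defender has no such summand and must go through $K$, which needs a token. With an empty pool $X\not\approx Y$, as it should be: $X$ can weakly do $a$ and $Y$ cannot. But $XC\not\approx YC$ too, whatever $M$ and $N$ are. Indeed $XC\xrightarrow{k}X$; look at the possible answers $YC\Rightarrow\xrightarrow{k}\Rightarrow u$. If $K$ has communicated, $u$ contains the tick $A$, and so does every state reached from $u$ by $\tau$'s, hence all of them can do $a$; but $X\xrightarrow{\tau}0$, which cannot. Otherwise $u$ is $Y$, $K$ or $0$ with an empty pool and cannot weakly do $a$, while $X$ can. So no answer works, although a program "decrement, then continue" can pass the decrement from value $1$. The exact reason is that the attacker has emptied the counter by firing the token.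

**Unmarked swaps.** To make firing a token worthless, add the summands $\tau.S^X+\tau.S^Y$ to both equations; without marks this would read $S^X=\bar k.(XC)$, $S^Y=\bar k.(YC)$. Now for every $n\ge1$ we have $XC^n\Rightarrow YC^n\Rightarrow XC^n$. States that reach each other by $\tau$'s are weakly bisimilar: if $s\Rightarrow t\Rightarrow s$ and $s\xrightarrow{\mu}s'$, then $t\Rightarrow s\xrightarrow{\mu}s'$. So $XC^n\approx YC^n$ for all $n\ge1$, no matter what the other summands are. The defender can now always swap, and the equivalence no longer says anything about the program.

**Marked swaps.** With $S^X=\bar k.(XE)$, $S^Y=\bar k.(YE)$ a swap is not free. Here is the smallest check: let $X=\tau.0+\tau.S^X+\tau.S^Y+\tau.B$ and $Y=\tau.0+\tau.S^X+\tau.S^Y$ with $B=b.0$. Then $XC^n\not\approx YC^n$ for every $n$, although $YC^n$ reaches $X$ when $n\ge1$. Indeed $XC^n\to BC^n$. Suppose $YC^n\Rightarrow u\approx BC^n$. If a swap has been completed on the way, $u$ contains a mark, since each completed swap leaves one and only swaps consume tokens; then $u$ can do $x$ and $BC^n$ cannot. So no swap has been completed, and $u$ is $C^n$, or consists of $C^n$ and a control $Y$, $S^X$ or $S^Y$. The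 first cannot do $b$; the others can weakly do $\bar k$, which $BC^n$ cannot.

The rest of the notes shows that marked swaps, placed at every control, repair both failures at once.

## 6. The system of equations

Fix a reset program. The visible names are $k_i,x_i$ ($1\le i\le m$) and $a,b_1,b_2,b_3$, which is 12 names for $m=4$; of the co-names only the $\bar k_i$ are used. Below $h\in\{1,2\}$, and $\gamma\in\mathbb N^m$ stands for the product $\prod_iC_i^{\gamma_i}$.

**Tokens.** $C_i=k_i.0$; *marks* $E_i=k_i.0+x_i.0$; *ticks* $A=a.0$, $B_1=b_1.0$, $B_2=b_2.0$, $B_3=b_3.0$. All other variables below, including the $S$'s and $K$'s, are *controls*. Ticks announce which step of the simulation has been made.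

**Controls for $q\in Q$.** Let $J_q=\{1,\dots,m\}$, except $J_q=\{1,\dots,m\}\setminus\{i\}$ if $q$ has a $\mathrm{res}_i$ instruction; so $J_q\ne\emptyset$. Put
$$S^X_{q,j}=\bar k_j.(X_qE_j),\qquad S^Y_{q,j}=\bar k_j.(Y_qE_j)\qquad(j\in J_q).$$
Both $X_q$ and $Y_q$ have the summands $\tau.0$, $\tau.S^X_{q,j}$, $\tau.S^Y_{q,j}$ ($j\in J_q$), plus the following.

- **$\mathrm{inc}_i\to q'$.** $X_q$ has $\tau.(X_{q'}C_iA)$; $Y_q$ has $\tau.(Y_{q'}C_iA)$.
- **$\mathrm{res}_i\to q'$.** $X_q$ has $\tau.(X_{q'}A)$; $Y_q$ has $\tau.(Y_{q'}A)$.
- **$\mathrm{choice}(q_1,q_2)$.** $X_q$ has $\tau.(M_qA)+\tau.(Y_{q,1}A)+\tau.(Y_{q,2}A)$; $Y_q$ has $\tau.(Y_{q,1}A)+\tau.(Y_{q,2}A)$. Here $M_q,Y_{q,1},Y_{q,2}$ all have the summands $\tau.0$, $\tau.S^M_{q,j}$, $\tau.S^1_{q,j}$, $\tau.S^2_{q,j}$ ($1\le j\le m$), where $S^M_{q,j}=\bar k_j.(M_qE_j)$ and $S^h_{q,j}=\bar k_j.(Y_{q,h}E_j)$. In addition $M_q$ has $\tau.(X_{q_1}B_1)+\tau.(X_{q_2}B_2)$, and $Y_{q,h}$ has $\tau.(Y_{q_h}B_h)+\tau.(X_{q_{3-h}}B_{3-h})$.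
- **$\mathrm{dec}_i\to q'$.** $X_q$ has $\tau.(M_qA)+\tau.K_q$; $Y_q$ has $\tau.K_q$; $K_q=\bar k_i.(N_qA)$. With $K'_q=\bar k_i.(X_{q'}A)$, $S^M_{q,j}=\bar k_j.(M_qE_j)$, $S^N_{q,j}=\bar k_i.S'_{q,j}$, $S'_{q,j}=\bar k_j.(N_qE_j)$ and $Com_q=\{0,K'_q\}\cup\{S^M_{q,j},S^N_{q,j}:1\le j\le m\}$,
$$M_q=\sum_{T\in Com_q}\tau.T,\qquad N_q=\sum_{T\in Com_q}\tau.(T\,C_i)\;+\;\tau.(Y_{q'}A).$$

**Initial part.**
$$X_0=\tau.(M_0A)+\tau.G,\quad Y_0=\tau.G,\quad G=\tau.(GC_1)+\tau.(Y_{00}A),$$
$$M_0=\tau.(D'B_1)+\tau.D_E+\tau.(\Theta B_3),\quad Y_{00}=\tau.(D'B_1)+\tau.D_E+\tau.(\Theta B_3)+\tau.(Y_{q_0}B_1A),$$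
$$D'=\bar k_1.D'+\tau.(D'C_1)+\tau.(X_{q_0}A),\quad D_E=\bar k_1.D_E+\tau.(D_EC_1)+\tau.(Y_{00}E_1),\quad \Theta=\tau.(\Theta C_1).$$

**How to read it.** At an increment both sides do the same. At a reset no token is removed at all; instead there is no swap for index $i$, so the attacker *may* fire the $i$-tokens, as many as desired, and the defender just mirrors. If the attacker does not, the counter is too large, which is harmless because $W$ is upward closed. At a choice the attacker's only good move is $X_q\to M_qA$, and the defender answers with $Y_{q,1}$ or $Y_{q,2}$; thus the *defender* chooses, and the next ticks force both sides to go to $q_h$. At a decrement the defender must spend a token in $K_q$; afterwards the left side $M_q$ has one token more than the right side $N_q$, and in the second half the left side spends it in $K'_q$. In the initial part the defender's $G$ guesses $n$, while the left side has no tokens and regenerates them later in $D'$.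

**A program by hand.** Let $m=2$, $q:\mathrm{dec}_1\to q'$, $q':\mathrm{inc}_1\to q$. With an empty pool, $X_q\to M_qA\xrightarrow{a}M_q$, while $Y_q$ can only reach the controls $S^X_{q,j},S^Y_{q,j},K_q$, all stuck for lack of tokens, or $0$; so $X_q\not\approx Y_q$, in agreement with $(q,0)\notin W$. Now add one $C_1$. To $X_qC_1\to M_qAC_1$ the defender answers $Y_qC_1\to K_qC_1\to N_qA$. To $N_qA\to Y_{q'}AA$ the defender answers $M_qAC_1\to K'_qAC_1\to X_{q'}AA$. The increment leads to $X_qC_1AAA$ and $Y_qC_1AAA$, the original pair with three more ticks on both sides, and so on forever. If the attacker fires $C_1$ at the first pair, the marked swap of Section 1 makes the two sides identical. The proof that nothing else helps the attacker is Proposition 6.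

**Regular states.** The system is finite and guarded. Call an interleaving state *regular* if, modulo $\equiv$, it is a multiset of tokens (ticks and marks included) plus at most one control. Inspection of the equations shows that regular states are closed under all transitions, and all states considered below are regular (in the ST case, up to additional components $F(c_l).0$). A regular state without control is *frozen*. Tokens cannot communicate with each other, so every $\tau$-step is a $\tau$-move of the control or a communication of the control, via some $\bar k_i$, with a $C_i$ or $E_i$. In particular $\tau$-steps never remove ticks, and frozen states have no $\tau$-moves.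

## 7. Infinite runs give bisimulations in all three semantics

**Proposition 6.** If $(q_0,ne_1)\in W$ for some $n$, then $X_0\approx_{lc}Y_0$, $X_0\approx_{gc}Y_0$ and $X_0\approx_{ST}Y_0$.

Below, $\delta$ is any multiset of ticks. In the ST case, $\mathsf J$ is any product of components $F(c_l).0$ with $c$ a visible name, the same on both sides; in the cause cases $\mathsf J=0$. Let $R$ be the symmetric closure, modulo $\equiv$ on both sides, of the pairs

1. $(P,P)$, all $P$;
2. $(X_q\gamma\delta\mathsf J,\;Y_q\gamma\delta\mathsf J)$ with $(q,\gamma)\in W$;
3. $(M_q\gamma\delta\mathsf J,\;Y_{q,h}\gamma\delta\mathsf J)$ with $q$ a choice state, $(q_h,\gamma)\in W$;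
4. $(M_q\gamma C_i\delta\mathsf J,\;N_q\gamma\delta\mathsf J)$ with $q$ a $\mathrm{dec}_i\to q'$ state, $(q',\gamma)\in W$;
5. $(X_0,Y_0)$;
6. $(M_0\delta\mathsf J,\;Y_{00}C_1^n\delta\mathsf J)$ with $(q_0,ne_1)\in W$;
7. $(\Theta C_1^u\delta\mathsf J,\;\Theta C_1^v\delta\mathsf J)$, $u,v\ge0$.

We show that $R$ is a weak local cause, a weak global cause and a weak ST bisimulation.

**Step 1: one case analysis for three semantics.** This step shows that causes and indices play no role. In pairs 2–7 we take the displayed representatives: no component is annotated, the only tokens besides ticks are $C$'s, and the controls $X_q,Y_q,M_q,Y_{q,h},N_q,X_0,Y_0,M_0,Y_{00},\Theta$ have only $\tau$-prefixes. So the moves to be answered are $\tau$-moves of the control, visible moves (or starts) of tokens, and, in ST, finishing moves of $\mathsf J$. Finishing moves are mirrored, and the pair keeps its type.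

In the cause semantics, a visible move of a token $c.0$, or of $E_j$ via $k_j$, has $\Gamma=\emptyset$ and residual $\{l\}::0\equiv0$. A communication of an unannotated token via $k_j$ with an unannotated control via $\bar k_j$, leading to $T$, has $\Gamma=\Delta=\emptyset$, so by (1) it gives $\emptyset::0\parallel\emptyset::T\equiv T$ for local and for global causes alike. So all states arising below are again unannotated up to $\equiv$, and all cause sets are $\emptyset$. In the ST semantics, starting $k_j$ on a $C_j$ or on an $E_j$ leaves in both cases $F((k_j)_l).0$, and starting a tick $c.0$ leaves $F(c_l).0$; these join $\mathsf J$ on both sides. All replies to visible moves below perform their $\tau$'s before the visible move.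

Hence one analysis suffices. "Do $k_j$" means the visible (or start) move with the given $l$; "identical" means a pair of type 1; "left" and "right" are the components as listed. Visible moves of ticks are mirrored, and the pair keeps its type. Pairs of type 1 are trivial, by Lemma 3 (Step 3 of Section 3). We omit $\delta,\mathsf J$ when they do not change.

**Step 2: type 2, firing a token.** This is where marked swaps protect the counters. Let $k_j$ be done by a $C_j$ with $j\in J_q$. On the left the result is $X_q(\gamma-e_j)$. The right answers $Y_q\to S^X_{q,j}$, communicates with a $C_j$, giving $X_q(\gamma-e_j)E_j$, and lets $E_j$ do $k_j$: identical. If the token is fired on the right, the left uses $S^Y_{q,j}$ in the same way. If $q$ is $\mathrm{res}_i\to q'$ and $j=i$: mirror. The new pair is of type 2, since $(q,\gamma-e_i)\in W$ iff $(q',\gamma[i:=0])\in W$ iff $(q,\gamma)\in W$.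

**Step 3: type 2, $\tau$-moves.** Here the program makes one step. The common summands $\tau.0,\tau.S^X_{q,j},\tau.S^Y_{q,j}$ are mirrored, giving identical states. For the others:

- $\mathrm{inc}_i\to q'$: mirror; $(q',\gamma+e_i)\in W$; type 2.
- $\mathrm{res}_i\to q'$: mirror; the pool is still $\gamma$, and $(q',\gamma)\in W$ because $(q',\gamma[i:=0])\in W$ and $W$ is upward closed; type 2.
- $\mathrm{choice}(q_1,q_2)$: to $X_q\to M_qA$ answer $Y_q\to Y_{q,h}A$ with $(q_h,\gamma)\in W$; such an $h$ exists because $(q,\gamma)\in W$; type 3. The moves to $Y_{q,1}A$ and $Y_{q,2}A$ are common to both sides: identical.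
- $\mathrm{dec}_i\to q'$: here $\gamma_i\ge1$ and $(q',\gamma-e_i)\in W$. To $X_q\to M_qA$ answer $Y_q\to K_q$ and a communication with a $C_i$, giving $N_q(\gamma-e_i)A$; the left pool is $\gamma=(\gamma-e_i)+e_i$, so this is type 4. The move to $K_q$ is common: identical.

**Step 4: type 3.** This step makes both sides follow the defender's choice $h$. Common summands give identical states. To $M_q\to X_{q_h}B_h$ or $Y_{q,h}\to Y_{q_h}B_h$ answer with the other of the two; type 2, since $(q_h,\gamma)\in W$. To $M_q\to X_{q_{3-h}}B_{3-h}$ or $Y_{q,h}\to X_{q_{3-h}}B_{3-h}$ answer with the other: identical. If $k_j$ is done on the left, the right uses $S^M_{q,j}$ with a $C_j$, then $E_j$ does $k_j$; both sides are $M_q(\gamma-e_j)$. If $k_j$ is done on the right, the left uses $S^h_{q,j}$ with a $C_j$, then $E_j$ does $k_j$; both sides are $Y_{q,h}(\gamma-e_j)$.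

**Step 5: type 4.** This step completes the decrement although the pools differ by one token. For $T\in Com_q$ the moves $M_q\to T$ and $N_q\to TC_i$ answer each other: both sides become $T\gamma C_i$, identical. The move $N_q\to Y_{q'}A$ is answered by $M_q\to K'_q$ and a communication with a $C_i$, giving $X_{q'}\gamma A$; type 2, since $(q',\gamma)\in W$. A visible $k_j$ on the left gives $M_q(\gamma+e_i-e_j)$. The right answers $N_q\to S^M_{q,j}C_i$, communicates with a $C_j$ (one exists among $\gamma+e_i$), giving $M_q(\gamma+e_i-e_j)E_j$, and $E_j$ does $k_j$: identical. A visible $k_j$ on the right gives $N_q(\gamma-e_j)$, with $\gamma_j\ge1$. The left answers $M_q\to S^N_{q,j}$, communicates with a $C_i$ and then, at $S'_{q,j}$, with a $C_j$, giving $N_q(\gamma-e_j)E_j$; then $E_j$ does $k_j$: identical. The two communications of $S^N$ are needed precisely because the left pool has one token more.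

**Step 6: types 5, 6, 7.** This step handles the guess of $n$. *Type 5.* To $X_0\to M_0A$ answer $Y_0\to G\Rightarrow GC_1^n\to Y_{00}C_1^nA$ with $(q_0,ne_1)\in W$; type 6. The move to $G$ is common. *Type 6.*

- $M_0\to D'B_1$ (or $D_E$): the right makes the same move and removes its $n$ tokens by communications with the $\bar k_1$-loop: identical.
- $Y_{00}\to D'B_1$ (or $D_E$): the left makes the same move and emits $n$ tokens $C_1$: identical.
- $M_0\to\Theta B_3$ or $Y_{00}\to\Theta B_3$: mirrored; type 7.
- $Y_{00}\to Y_{q_0}B_1A$: the left does $M_0\to D'B_1$, emits $n$ tokens $C_1$, and does $D'\to X_{q_0}A$; type 2.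
- Visible $k_1$ on the right gives $Y_{00}C_1^{n-1}$: the left does $M_0\to D_E$, emits $n-1$ tokens, does $D_E\to Y_{00}E_1$, and $E_1$ does $k_1$: identical.

*Type 7.* To a $\tau$-move answer by doing nothing; type 7. To a visible $k_1$: emit a $C_1$ if necessary and do $k_1$; type 7.

By Step 3 of Section 3, $R$ is a bisimulation in all three senses, and it contains $(X_0,Y_0)$. $\square$

## 8. Frozen states are counted exactly

From now on we work in the interleaving semantics, with regular states modulo $\equiv$; this is justified by Lemma 3, which also shows that $\approx$ is unchanged when either side is replaced by an $\equiv$-equal state. The summand $\tau.0$ lets a control vanish, and this section shows that what is left must agree on both sides token by token.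

**Lemma 7.** (i) Two weakly bisimilar frozen states are equal as multisets. (ii) A regular non-frozen state is never $\approx$ a frozen one.

**Proof.** (i) Frozen states have no $\tau$-moves. The maximal numbers of consecutive $x_i$, $k_i$, $a$, $b_h$ (here $h=1,2,3$) are $\#E_i$, $\#C_i+\#E_i$, $\#A$, $\#B_h$ respectively, so these agree.

(ii) A frozen state can never do a $\bar k_j$, and it can do only boundedly many visible actions. Every control other than $\Theta$ can reach by $\tau$'s a control with a visible $\bar k_j$: $X_q,Y_q$ via $S^X_{q,j}$, as $J_q\ne\emptyset$; $M_q,Y_{q,h},N_q$ via an $S$-summand; $X_0\to G$, $Y_0\to G$, $G\to Y_{00}\to D'$ and $M_0\to D'$; all others ($S$'s, $S'$'s, $K_q$, $K'_q$, $D'$, $D_E$) have one directly. A state with control $\Theta$ can do arbitrarily many $k_1$. $\square$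

**Lemma 8 (Exactness).** If $s\approx t$ are regular, $s$ is non-frozen and $s\Rightarrow\varphi$ with $\varphi$ frozen, then $t$ is non-frozen and $t\Rightarrow\varphi$, the same multiset.

**Proof.** $t$ is non-frozen by Lemma 7(ii). There is $\psi$ with $t\Rightarrow\psi\approx\varphi$. Since $\psi$ is regular, it is frozen by Lemma 7(ii), and $\psi=\varphi$ by Lemma 7(i). $\square$

## 9. Phases of a path and the number of marks

A *path* below is a finite sequence of $\tau$-steps and visible steps labeled with names (never co-names). Its visible steps are made by tokens, so they do not change the control. Call $X_q,Y_q,M_q,Y_{q,h},N_q$ *base controls* and the $S$'s and $S'$'s *swap controls*.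

**Definition.** A *completed swap* is a completed passage by $\tau$-steps through one of $S^X,S^Y,S^M,S^h$ (one communication) or through $S^N$ (two communications, the second at $S'$). Its last step emits a mark $E_j$ and leads to a base control. So after a completed swap at least one mark is present. A single-communication swap consumes one token of index $j$ (a $C_j$ or an $E_j$) and emits one $E_j$, so it does not decrease the total number of marks. From a swap control, neither freezing nor tick emission is possible before the swap is completed.

For instance $Y_qC_jC_j\to S^X_{q,j}C_jC_j\to X_qE_jC_j$ contains one completed swap, and so does its continuation $X_qE_jC_j\to S^X_{q,j}E_jC_j\to X_qE_jC_j$, which consumes the mark and leaves a new one.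

**Definition.** For $q\in Q$, the phase $\mathrm{Ph}_q$ consists of $X_q,Y_q,S^X_{q,j},S^Y_{q,j}$, and of $K_q$ if $q$ is a dec state. For choice and dec states, $\mathrm{Ph}'_q$ consists of $M_q$, the $Y_{q,h}$ or $N_q$, and the controls $S^M_{q,j},S^h_{q,j},S^N_{q,j},S'_{q,j},K'_q$ belonging to them.

**Lemma 9.** On paths:

- (P1) Within these phases, a $\tau$-step that emits no tick stays in its phase or freezes. A step that emits a tick emits exactly one, and leads from $\mathrm{Ph}_q$ to $\mathrm{Ph}_{q'}$ (inc, res) or to $\mathrm{Ph}'_q$ (choice, dec), or from $\mathrm{Ph}'_q$ to the phase $\mathrm{Ph}$ of a program successor state.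
- (P2) Tick-free $\tau$-steps in $\mathrm{Ph}_q$, and in $\mathrm{Ph}'_q$ for choice states, never decrease the number of marks. Tick-emitting steps other than the communications of $K_q$ and $K'_q$ consume no token.
- (P3) From $K_q$ and $K'_q$ one can neither freeze nor continue without emitting a tick.
- (P4) Suppose that a path starts at a base control and contains no completed swap. If it is tick-free and ends frozen, its only $\tau$-step is the freezing of that base control. If its last step, and no earlier one, emits a tick, its $\tau$-steps are either this single step of the base control, or an entry from the base control into $K_q$ or $K'_q$ followed by the communication of that control.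

**Proof.** (P1) and (P3) are read off from the equations. For (P2), the only communications in $\mathrm{Ph}_q$, and in $\mathrm{Ph}'_q$ for a choice state, that do not belong to single-communication swaps are those of $K_q$, which emit $A$; a $\tau$-move of the control itself consumes nothing. For (P4), a tick-free $\tau$-step of a base control freezes, or enters a swap control, or enters $K_q$ or $K'_q$. A swap control allows neither freezing nor a tick before a swap is completed, and $K_q,K'_q$ allow only their tick-emitting communication. $\square$

Note that (P2) says nothing about $\mathrm{Ph}'_q$ for dec states: the double swap $S^N$ may consume two marks and emit one. This is why decrements need a separate argument below.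

## 10. Bisimilarity of $X_q\gamma$ and $Y_q\gamma$ forces an infinite run

Let $V=\{(q,\gamma):X_q\gamma\approx Y_q\gamma\}$, where $\gamma$ consists of $C$'s only.

**Lemma 10.** Every $(q,\gamma)\in V$ has a program successor in $V$. Hence $V\subseteq W$.

The second sentence follows from the first by iteration. For the first we treat the instructions one by one.

**Step 1: the scheme.** This step fixes the way in which the attacker is used every time. Let $s\approx t$ where $t$ has no ticks, and let $s\xrightarrow{\tau}\xrightarrow{z}s'$ or $s\xrightarrow{z}s'$. Then $t\Rightarrow\xrightarrow{z}\Rightarrow t'$ with $t'\approx s'$. If $s'$ is non-frozen and can freeze to a tick-free and mark-free $\varphi$, then by Lemma 8 $t'$ is non-frozen and $t'\Rightarrow\varphi$. Call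
$$t\Rightarrow\xrightarrow{z}\Rightarrow t'\Rightarrow\varphi\qquad(3)$$
*the path*. Recall that $\tau$-steps never remove ticks, and $\varphi$ is tick-free. So if $z$ is a tick name, exactly one tick is emitted along the path; it is the one performing $z$, and it is emitted before $t'$. If $z$ is not a tick name, no tick is emitted along the path.

**Step 2: $\mathrm{inc}_i\to q'$.** We show $(q',\gamma+e_i)\in V$. We have $X_q\gamma\to X_{q'}(\gamma+e_i)A\xrightarrow{a}X_{q'}(\gamma+e_i)$, which freezes to $\varphi=\gamma+e_i$. By (P1) the path (3) from $Y_q\gamma$ runs in $\mathrm{Ph}_q$, emits $A$, then runs tick-free in $\mathrm{Ph}_{q'}$ until it freezes. By (P2) marks never decrease along it: the tick step consumes no token, and the visible $a$ is done by a tick. A completed swap leaves a mark, and $\varphi$ is mark-free, so there is no completed swap on the path. By (P4), applied up to the tick, the tick is emitted by the first $\tau$-step, $Y_q\to Y_{q'}C_iA$; in particular the control never became $X_q$. By (P4), applied after the tick, the only later $\tau$-step is the freezing of $Y_{q'}$. Since $t'$ comes after the tick and is non-frozen, $t'=Y_{q'}(\gamma+e_i)$. As $t'\approx s'=X_{q'}(\gamma+e_i)$,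 we get $(q',\gamma+e_i)\in V$.

**Step 3: $\mathrm{res}_i\to q'$.** We first let the attacker empty counter $i$ by firing tokens, then make the step. Let $\gamma_i\ge1$. Then $X_q\gamma\xrightarrow{k_i}X_q(\gamma-e_i)$, which freezes to $\gamma-e_i$. The path $Y_q\gamma\Rightarrow\xrightarrow{k_i}\Rightarrow t'\Rightarrow\gamma-e_i$ emits no tick, so it stays in $\mathrm{Ph}_q$ until it freezes. Since $i\notin J_q$, no $E_i$ is ever present, and the visible $k_i$ is done by a $C_i$. So marks never decrease along the path, and a completed swap would leave a mark in $\gamma-e_i$. Hence there is none, and by (P4) the only $\tau$-step is the freezing of $Y_q$. So $t'=Y_q(\gamma-e_i)$, that is, $(q,\gamma-e_i)\in V$. Iterating, $(q,\gamma_0)\in V$ for $\gamma_0=\gamma[i:=0]$.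

Now $X_q\gamma_0\to X_{q'}\gamma_0A\xrightarrow{a}X_{q'}\gamma_0$, which freezes to $\gamma_0$. The path from $Y_q\gamma_0$ runs in $\mathrm{Ph}_q$, emits $A$, then runs tick-free in $\mathrm{Ph}_{q'}$. As in Step 2, marks never decrease, so there is no completed swap, the tick comes from $Y_q\to Y_{q'}A$, and $t'=Y_{q'}\gamma_0$. So $(q',\gamma[i:=0])\in V$.

**Step 4: $\mathrm{choice}(q_1,q_2)$.** We read off the defender's choice $h$ from the first tick and then force both sides to $q_h$. We have $X_q\gamma\to M_q\gamma A\xrightarrow{a}M_q\gamma$, which freezes to $\gamma$. The path from $Y_q\gamma$ runs in $\mathrm{Ph}_q$, emits $A$, then runs tick-free in $\mathrm{Ph}'_q$. By (P2) marks never decrease, so there is no completed swap. By (P4) the tick comes from $Y_q\to Y_{q,h}A$ for some $h$, the only later $\tau$-step is the freezing of $Y_{q,h}$, and $t'=Y_{q,h}\gamma$. So $M_q\gamma\approx Y_{q,h}\gamma$.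

Now $M_q\gamma\to X_{q_h}\gamma B_h\xrightarrow{b_h}X_{q_h}\gamma$, which freezes to $\gamma$. The path from $Y_{q,h}\gamma$ emits exactly one tick, $B_h$. It runs in $\mathrm{Ph}'_q$, then in $\mathrm{Ph}_{q_h}$, and marks never decrease, so there is no completed swap. By (P4) the tick is emitted by a summand of $Y_{q,h}$, hence by $Y_{q,h}\to Y_{q_h}B_h$, as the only other tick step of $Y_{q,h}$ emits $B_{3-h}$. By (P4) again, the only later $\tau$-step is the freezing of $Y_{q_h}$, so $t'=Y_{q_h}\gamma$ and $(q_h,\gamma)\in V$.

**Step 5: $\mathrm{dec}_i\to q'$, first half.** We show $\gamma_i\ge1$ and $M_q\gamma\approx N_q(\gamma-e_i)$. We have $X_q\gamma\to M_q\gamma A\xrightarrow{a}M_q\gamma$, which freezes to $\gamma$. Consider the path $Y_q\gamma\Rightarrow\xrightarrow{a}\Rightarrow t'\Rightarrow\gamma$, with exactly one tick $A$. After the tick it is in $\mathrm{Ph}'_q$ and tick-free.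

No swap is completed after the tick. Otherwise consider the last one, after which a mark is present. A later consumption of tokens by a $\tau$-step would happen at a swap control, after which a further completed swap would be needed to freeze, or at $K'_q$, which would emit a second tick. The visible $a$ consumes only a tick. So the mark would survive in $\gamma$, which has none: a contradiction.

Immediately after the tick the control is $M_q$ or $N_q$, and by (P4) the next $\tau$-step freezes it. Suppose the control is $M_q$. Then the tick came from $X_q\to M_qA$, and $X_q$ was reached from $Y_q$ in $\mathrm{Ph}_q$ by at least one completed swap. By (P2) a mark is then present until the tick, the tick step consumes no token, and nothing consumes a mark afterwards; so $\gamma$ would contain a mark, a contradiction. So the control is $N_q$. Let $\gamma''$ be the tokens other than the tick at that moment. Freezing is by $N_q\to0\,C_i$, so $\gamma''+e_i=\gamma$ as multisets. Thus $\gamma_i\ge1$, $\gamma''=\gamma-e_i$ consists of $C$'s only, and, since $t'$ is non-frozen, $t'=N_q\gamma''$. So $M_q\gamma\approx N_q\gamma''$.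

**Step 6: $\mathrm{dec}_i\to q'$, second half.** We show $(q',\gamma'')\in V$. We have $N_q\gamma''\to Y_{q'}\gamma''A\xrightarrow{a}Y_{q'}\gamma''$, which freezes to $\gamma''$. The path $M_q\gamma\Rightarrow\xrightarrow{a}\Rightarrow t'\Rightarrow\gamma''$ emits exactly one tick $A$. It runs in $\mathrm{Ph}'_q$ up to the tick, and after the tick it is tick-free in $\mathrm{Ph}_{q'}$, where marks do not decrease. Since it ends mark-free, there is no mark right after the tick step and no completed swap afterwards.

The tick is emitted by $N_q\to Y_{q'}A$ or by the communication of $K'_q$. In the first case, $N_q$ was reached from $M_q$ by completed swaps. The last swap before the tick leads to $N_q$ and emits a mark, and by (P4), applied from there, the next control step is $N_q\to Y_{q'}A$, which consumes nothing. So a mark is present right after the tick, a contradiction. In the second case the control becomes $X_{q'}$. By (P4) the only later $\tau$-step is the freezing of $X_{q'}$, which emits nothing, so $t'=X_{q'}\gamma''$. Hence $X_{q'}\gamma''\approx Y_{q'}\gamma''$, that is, $(q',\gamma-e_i)\in V$. $\square$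

## 11. The initial part forces a common value $n$

**Proposition 11.** If $X_0\approx Y_0$, there is $n$ with $(q_0,ne_1)\in V\subseteq W$.

**Step 1: the right side is $Y_{00}C_1^n$.** The aim is to show $M_0\approx Y_{00}C_1^n$ for some $n$. We have $X_0\to M_0A\xrightarrow{a}M_0$, so $Y_0\Rightarrow\xrightarrow{a}\Rightarrow t\approx M_0$ for some $t$. Also $M_0\to\Theta B_3\xrightarrow{b_3}\Theta$, so $t\Rightarrow\xrightarrow{b_3}\Rightarrow u\approx\Theta$. A state with control $\Theta$ and tokens $C_1$ can perform only $k_1$ and $\tau$; so $\Theta$ can weakly perform only $k_1$, and $u$ contains no ticks and no marks. Hence along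
$$Y_0\Rightarrow\xrightarrow{a}\Rightarrow t\Rightarrow\xrightarrow{b_3}\Rightarrow u$$
exactly the ticks $A$ and $B_3$ are emitted, once each. $B_3$ is emitted only in a step to $\Theta$, after which the control stays $\Theta$. From $Y_0$ only $Y_{00}$ can make this step, since $M_0$ is not reachable from $Y_0$: it occurs only in the equation of $X_0$, and $X_0$ occurs in no equation. The steps of $Y_{00}$ emitting $B_1$ are excluded. So before $\Theta$ the controls are among $Y_0,G,Y_{00},D_E$.

If $D_E$ occurred, consider its last exit $D_E\to Y_{00}E_1$. The next control step is $Y_{00}\to\Theta B_3$, and neither it nor $\Theta$ consumes tokens; the visible moves on the path are only $a$ and $b_3$. So $u$ would contain the mark $E_1$, a contradiction. So the path is $Y_0\to G\Rightarrow GC_1^n\to Y_{00}C_1^nA$ for some $n$, followed by $Y_{00}\to\Theta B_3$ and steps of $\Theta$, with $a$ after the emission of $A$. Since $t$ comes after $a$, it has control $Y_{00}$ or $\Theta$. In the latter case $t$ contains no $B_1$ and cannot weakly do $b_1$, whereas $M_0$ can, via $D'B_1$. So $t=Y_{00}C_1^n$ and $M_0\approx Y_{00}C_1^n$.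

**Step 2: the left side regenerates the same $n$.** The aim is $X_{q_0}C_1^n\approx Y_{q_0}C_1^n$. We have $Y_{00}C_1^n\to Y_{q_0}C_1^nB_1A\xrightarrow{b_1}\xrightarrow{a}Y_{q_0}C_1^n$, which freezes to $C_1^n$. So $M_0\Rightarrow\xrightarrow{b_1}\Rightarrow\xrightarrow{a}\Rightarrow t'\approx Y_{q_0}C_1^n$, where by Lemma 8 $t'$ is non-frozen and $t'\Rightarrow C_1^n$. The ticks emitted along this whole path are exactly $B_1$ and $A$, once each and before $t'$. No $B_3$ is emitted, so $\Theta$ is not entered. From $M_0$ the control moves among $M_0,D_E,Y_{00}$ without emitting ticks, until it makes a step to $D'B_1$ (from $M_0$ or $Y_{00}$) or the step $Y_{00}\to Y_{q_0}B_1A$. The phases $\mathrm{Ph},\mathrm{Ph}'$ are entered only after such a step. So the one tick $B_1$ is emitted by such a step.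

Suppose it is $Y_{00}\to Y_{q_0}B_1A$. Then $Y_{00}$ was reached from $M_0$ via $D_E$. The last exit $D_E\to Y_{00}E_1$ left a mark, and the next control step is $Y_{00}\to Y_{q_0}B_1A$, which consumes nothing. The rest of the path is tick-free in $\mathrm{Ph}_{q_0}$, where marks do not decrease, and the visible $b_1,a$ consume ticks only. This contradicts the mark-freeness of $C_1^n$.

So the control becomes $D'$. Since the path ends frozen, $D'$ must be left, and this is possible only by $D'\to X_{q_0}A$, which emits the $A$. The rest is tick-free in $\mathrm{Ph}_{q_0}$ and ends mark-free; as marks do not decrease there, it contains no completed swap, and by (P4) its only $\tau$-step is the freezing of $X_{q_0}$. Since $t'$ comes after $a$, hence after the emission of $A$, and is non-frozen, $t'=X_{q_0}C_1^n$. Hence $X_{q_0}C_1^n\approx Y_{q_0}C_1^n$, that is, $(q_0,ne_1)\in V$. By Lemma 10, $(q_0,ne_1)\in W$. $\square$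

## 12. Halting is reduced to each equivalence

**Proof of Theorem 1.** Given $M$, compute the reset program of Lemma 5 and then the system of Section 6. If $M$ halts, then $(q_0,ne_1)\in W$ for some $n$ by Lemma 5, and Proposition 6 gives $X_0\approx_{lc}Y_0$, $X_0\approx_{gc}Y_0$ and $X_0\approx_{ST}Y_0$. If $M$ does not halt, then no $(q_0,ne_1)$ is in $W$ by Lemma 5, so $X_0\not\approx Y_0$ by Proposition 11. $\square$

**Proof of Corollary 2.** Let $\approx_{lc}\cap\approx_{gc}\cap\approx_{ST}\subseteq\ \sim\ \subseteq\ \approx$. If $M$ halts, $(X_0,Y_0)$ lies in the intersection on the left, so $X_0\sim Y_0$. If $M$ does not halt, $X_0\not\approx Y_0$, so $X_0\not\sim Y_0$. Thus $M\mapsto(X_0,Y_0)$ reduces the halting problem of two-counter machines, which is $\Sigma^0_1$-complete, to the problem "$X_0\sim Y_0$?". So this problem is $\Sigma^0_1$-hard; it is undecidable and its complement is not recursively enumerable. By Lemma 4 the relations $\approx_{lc},\approx_{gc},\approx_{ST}$ lie in the stated interval, and so does $\approx$ itself. $\square$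

In every system produced by the reduction, both $X_0$ and $Y_0$ reach $G$, and $G\to GC_1\to GC_1C_1\to\cdots$ is an infinite sequence of $\tau$-transitions; so neither process is h-convergent, in agreement with (c).
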